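\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\title{Definable uninorms do not suffice for Uninorm Logic}

\begin{abstract}
The Uninorm Logic $\mathrm{UL}$ is complete with respect to all left-continuous
conjunctive uninorms on $[0,1]$. We show that the uninorms given by terms of the
standard $\mathrm{L}\Pi_{\frac12}$-algebra do not suffice, not even for theorems: an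
explicit formula in two variables is valid over all of them but is not provable in
$\mathrm{UL}$. Any evaluation that refutes the formula produces an idempotent $q$
whose set of fixed points $\{x: q*x=x\}$ has infinitely many convex components, and
this is impossible when $*$ is semialgebraic. A uninorm refuting the formula is
obtained by completing the lexicographic product $\mathbb Z\times\mathbb R$. The
argument applies to all uninorms definable in o-minimal structures and to the
involutive extension of $\mathrm{UL}$. We also show that over a definable uninorm the
invertible elements form a convex set, and that $\mathrm{UL}$ does not derive the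
corresponding finite rule.
\end{abstract}

\section{The question and the answer}

A \emph{uninorm} is a binary operation $*$ on $[0,1]$ that is commutative,
associative, non-decreasing in each argument, and has a neutral element
$e\in[0,1]$. It is \emph{conjunctive} if $0*1=0$, and \emph{left-continuous} if it is
left-continuous as a function of two variables. A left-continuous conjunctive uninorm
has a residuum
\[
x\to_* y=\max\{z: x*z\le y\}.
\]
(The set contains $0$, because $x*0\le 1*0=0$, and by left-continuity it contains its
supremum.) For each $f\in[0,1]$ we obtain a \emph{standard $\mathrm{UL}$-algebra}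
$\langle[0,1],\min,\max,*,\to_*,e,f,0,1\rangle$, which interprets the connectives and
constants $\wedge,\vee,\&,\to,t,f,\bot,\top$ of the Uninorm Logic $\mathrm{UL}$ of
Metcalfe and Montagna. A formula is \emph{valid} in such an algebra if every
evaluation $v$ gives it a value $\ge e$; it is \emph{valid over} $*$ if it is valid
in all standard algebras based on $*$, that is, for every choice of $f$; and it is
\emph{valid over} a class $K$ of uninorms if it is valid over every $*\in K$.

It is known that $\mathrm{UL}$ is strongly standard complete with respect to all
left-continuous conjunctive uninorms: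
\begin{equation}\label{eq:compl}
\Gamma\vdash_{\mathrm{UL}}\varphi
\quad\Longleftrightarrow\quad
\begin{minipage}{0.6\textwidth}
for every standard $\mathrm{UL}$-algebra and every evaluation $v$ into it, if
$v(\psi)\ge e$ for all $\psi\in\Gamma$, then $v(\varphi)\ge e$.
\end{minipage}
\end{equation}
The logic is \emph{finitely strongly standard complete} with respect to a class $K$
of left-continuous conjunctive uninorms if \eqref{eq:compl} holds for every finite
$\Gamma$ when only the standard algebras with $*\in K$ are considered.

How small can $K$ be? If $\Gamma$ is finite and $\Gamma\nvdash_{\mathrm{UL}}\varphi$,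
the failure is witnessed by one evaluation, and only the values of finitely many
subformulas matter. One may therefore hope to place these finitely many values inside
a uninorm with a simple finite description. A natural choice of ``simple'' is the
following. The \emph{standard $\mathrm{L}\Pi_{\frac12}$-algebra} is $[0,1]$ with
$x\oplus y=\min(x+y,1)$, $\neg x=1-x$, the product $x\cdot y$, the constant $\frac12$,
and
\[
x\Rightarrow_\pi y=\begin{cases}1,& x\le y,\\ y/x,& x>y.\end{cases}
\]
A function $F:[0,1]^n\to[0,1]$ is \emph{definable in $\mathrm{L}\Pi_{\frac12}$} if
some $\mathrm{L}\Pi_{\frac12}$-term is interpreted in this algebra as $F$. The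
uninorms $x\cdot y$, $\max(x+y-1,0)=\neg(\neg x\oplus\neg y)$ and
$\min(x,y)=x\cdot(x\Rightarrow_\pi y)$ are definable; a definable uninorm with
$e=\frac12$ is given in Example~\ref{ex:odds}. The question, posed in \cite{FDI}, is:
\begin{quote}
\emph{Is $\mathrm{UL}$ finitely strongly standard complete with respect to the
left-continuous conjunctive uninorms definable in $\mathrm{L}\Pi_{\frac12}$?}
\end{quote}
The answer is no, already for $\Gamma=\emptyset$. Except in
$\mathrm{L}\Pi_{\frac12}$-terms, we write from now on
\[
\neg x:=x\to t ,
\]
so the constant is $t$, not $f$; on elements of a standard algebra, $\neg x=x\to_* e$.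
For variables $p,r$ let
\begin{equation}\label{eq:phi}
\varphi\;:=\;\bigl(p\to(r\to r)\bigr)\ \vee\
\Bigl(\bigl(p\,\&\,\neg p\bigr)\to\neg(r\to r)\Bigr).
\end{equation}

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(a)] If $*$ is a left-continuous conjunctive uninorm definable in
$\mathrm{L}\Pi_{\frac12}$, then $\varphi$ is valid in every standard
$\mathrm{UL}$-algebra based on $*$.
\item[(b)] $\nvdash_{\mathrm{UL}}\varphi$.
\end{itemize}
Hence $\mathrm{UL}$ is not finitely strongly standard complete with respect to the
left-continuous conjunctive uninorms definable in $\mathrm{L}\Pi_{\frac12}$.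
\end{theorem}

The hope fails because a single refuting evaluation, although finite, generates
infinitely many elements by multiplication. In the situation we shall use, the powers
$b,b^2,b^3,\dots$ of one value are separated by points $qb,qb^2,\dots$ of a set that
contains none of these powers. A subset of the line described by finitely many
polynomial inequalities cannot behave like this.

Section~\ref{sec:prelim} collects the tools. Section~\ref{sec:U0} constructs the
uninorm $\mathbf U_0$ used in every refutation. Section~\ref{sec:inv} shows the idea
in its simplest form, for a rule with finitely many premises; this already answers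
the question. Section~\ref{sec:formula} turns the rule into $\varphi$ and
proves Theorem~\ref{thm:main}, and Section~\ref{sec:ext} records how far the argument
reaches. From \eqref{eq:compl} our proofs use only soundness, the implication from left
to right.

\section{Tools}\label{sec:prelim}

\subsection*{Residuation}

Throughout, $*$ is a left-continuous conjunctive uninorm unless said otherwise; we
write $xy$ for $x*y$ and $\to$ for $\to_*$, and $x^n$ is the $n$-fold product. By
the definition of the residuum,
\begin{equation}\label{eq:res}
xz\le y\iff z\le x\to y,\qquad
x(x\to y)\le y,\qquad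
x\to y\ge e\iff x\le y .
\end{equation}
The third statement is the first with $z=e$. Since $[0,1]$ is a chain, it also says
that $x\to y<e$ if and only if $x>y$. Taking $y=e$ in the first two,
\begin{equation}\label{eq:neg}
z\le\neg x\iff xz\le e,\qquad x\,\neg x\le e .
\end{equation}

Left-continuity of an operation is easiest to verify by exhibiting its residuum.

\begin{lemma}\label{lem:leftcont}
Let $*$ be a commutative operation on $[0,1]$, monotone in each argument, such that
$\{z:uz\le w\}$ has a greatest element $u\to w$ for all $u,w$. Then $*$ is
left-continuous as a function of two variables.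
\end{lemma}

\begin{proof}
Fix $u$ and $z_0>0$ and let $w=\sup_{z<z_0}uz$. Every $z<z_0$ satisfies $uz\le w$,
so $z\le u\to w$. Hence $z_0\le u\to w$. By monotonicity
$\{z:uz\le w\}$ is downward closed, so $uz_0\le w$, and by monotonicity again
$uz_0=w$. Since $*$ is commutative, it is left-continuous in each variable.

Now let $(x_0,y_0)$ and $\varepsilon>0$ be given. Pick $x<x_0$ (or $x=x_0$ if
$x_0=0$) with $xy_0>x_0y_0-\varepsilon/2$, and then $y<y_0$ (or $y=y_0$ if $y_0=0$)
with $xy>xy_0-\varepsilon/2$. By monotonicity
$x_0y_0-\varepsilon<x'y'\le x_0y_0$ for all $(x',y')\in[x,x_0]\times[y,y_0]$.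
\end{proof}

\begin{example}\label{ex:odds}
The map $x\mapsto\log\frac{x}{1-x}$, with $0\mapsto-\infty$ and $1\mapsto\infty$, is an
order isomorphism of $[0,1]$ onto
$[-\infty,\infty]$. Transport addition along it, with $(-\infty)+\infty=-\infty$. The
result is a conjunctive uninorm with $e=\frac12$, and
\[
x*y=\frac{xy}{xy+(1-x)(1-y)}\qquad\text{if }\{x,y\}\ne\{0,1\}
\]
(ordinary products on the right). In additive notation $\{z:u+z\le w\}$ has the
greatest element $w-u$ if $u,w\in\mathbb R$, $\infty$ if $u=-\infty$ or $w=\infty$, and
$-\infty$ in the remaining cases, so $*$ is left-continuous by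
Lemma~\ref{lem:leftcont}. It is definable in $\mathrm{L}\Pi_{\frac12}$. With
$a=x\cdot y$ and $c=(\neg x)\cdot(\neg y)$, where $\neg$ is now $1-x$, we have
$a+c=1-x-y+2xy\le1$, hence $a\oplus c=a+c$. The term
\[
\bigl((a\oplus c)\Rightarrow_\pi a\bigr)\cdot\neg(a\Rightarrow_\pi 0),
\qquad 0:=\neg(\tfrac12\oplus\tfrac12),
\]
has first factor $a/(a+c)$ if $a>0$, while its second factor is $1$ if $a>0$ and $0$
if $a=0$. Its value is therefore $x*y$; if $a=0$, then $x=0$ or $y=0$, and $x*y=0$.
All elements except $0$ and $1$ are
invertible, and they form a copy of $(\mathbb R,+)$.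
\end{example}

\subsection*{Definability and convex components}

The \emph{convex components} of $A\subseteq[0,1]$ are its maximal convex subsets. They
partition $A$, and if $A$ is a union of finitely many intervals (possibly single
points), there are only finitely many of them.

A subset of $\mathbb R^n$ is \emph{semialgebraic} if it is a finite Boolean
combination of sets given by polynomial inequalities with real coefficients. The
Tarski--Seidenberg theorem says that these are exactly the sets first-order definable
with parameters in the ordered field $\mathbb R$. The semialgebraic subsets of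
$\mathbb R$ are finite unions of points and intervals, because a nonzero polynomial in
one variable has only finitely many zeros. This is the only property we need, so we
state it in general: an expansion of
$(\mathbb R,<)$ is \emph{o-minimal} if every subset of $\mathbb R$ that is definable
in it with parameters is a finite union of points and intervals.

\begin{lemma}\label{lem:tame}
Let $*$ be definable in $\mathrm{L}\Pi_{\frac12}$, or let the graph of $*$ be
definable with parameters in an o-minimal expansion of $(\mathbb R,<)$. Then every
subset of $[0,1]$ that is first-order definable from $*$, $<$ and parameters has only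
finitely many convex components.
\end{lemma}

\begin{proof}
In the second case such a subset is itself definable with parameters in the o-minimal
structure, so it is a finite union of points and intervals. In the first case, the
basic operations of the standard $\mathrm{L}\Pi_{\frac12}$-algebra have semialgebraic
graphs; for instance, the graph of $\Rightarrow_\pi$ consists of the $(x,y,z)\in[0,1]^3$
with $x\le y$, $z=1$ or with $x>y$, $xz=y$ (ordinary product). By Tarski--Seidenberg,
compositions of semialgebraic functions are semialgebraic. So $*$ is semialgebraic, and
we are in the second case with the ordered field $\mathbb R$ as the o-minimal structure.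
\end{proof}

Both main proofs end with the same observation.

\begin{lemma}\label{lem:alt}
Let $A\subseteq[0,1]$ and suppose there are points $a_1<c_1<a_2<c_2<\cdots$ with all
$a_n\in A$ and all $c_n\notin A$. Then $A$ has infinitely many convex components.
\end{lemma}

\begin{proof}
For $m<n$ the point $c_m\notin A$ lies between $a_m$ and $a_n$, so $a_m$ and $a_n$
lie in different components.
\end{proof}

\section{The uninorm $\mathbf U_0$}\label{sec:U0}

In Example~\ref{ex:odds} the invertible elements fill an interval. To see what else
can happen, suppose a uninorm contains invertible elements $e<a<b$ with $a^n<b$ for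
all $n$. The chain $[0,1]$ is complete, so $s=\sup_n a^n$ exists. Multiplication by
$a$ is an order automorphism (its inverse is multiplication by $a^{-1}$) and so
preserves suprema; hence $as=\sup_n a^{n+1}=s$. If $s$ were invertible, cancelling it
would give $a=e$. So $s$ is not invertible, although $e<s\le b$: a non-archimedean
group of invertible elements is never convex in $[0,1]$.

To obtain such a uninorm we start from the group $\mathbb Z\times\mathbb R$ with
the lexicographic order. Between consecutive blocks $\{m\}\times\mathbb R$ and
$\{m+1\}\times\mathbb R$ it has one gap, which we fill with a point $(m,\infty)$.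
Left-continuity leaves no choice for the products: $(0,\infty)*(n,z)$ must be
$\sup_x\,(n,x+z)=(n,\infty)$.

\begin{definition}\label{def:U0}
Let $E=\mathbb R\cup\{\infty\}$ with the usual order and
$\infty+x=x+\infty=\infty$ for all $x\in E$. Let $M=\mathbb Z\times E$ with the
lexicographic order, and $U=M\cup\{\bot,\top\}$ with $\bot<M<\top$. Put
\[
(m,x)*(n,z)=(m+n,\,x+z),\qquad
\bot*u=u*\bot=\bot\ (u\in U),\qquad
\top*u=u*\top=\top\ (u\ne\bot).
\]
\end{definition}

\noindent\textbf{Order type.} The function $h(x)=\frac12+\frac{x}{2(1+|x|)}$ for
$x\in\mathbb R$, $h(\infty)=1$, is an increasing bijection $E\to(0,1]$. Every real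
number is uniquely of the form $m+\sigma$ with $m\in\mathbb Z$ and $\sigma\in(0,1]$,
so $(m,x)\mapsto m+h(x)$ is an order isomorphism $M\cong\mathbb R$. Adding end points,
$U\cong[0,1]$. We transport $*$ to $[0,1]$ along such an isomorphism but keep the
names of the elements. The resulting operation is called $\mathbf U_0$; see
Figure~\ref{fig:U0}. When a value of $f$ is specified, ``in $\mathbf U_0$'' refers to
the standard algebra based on this operation with that $f$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.6cm,y=1cm]
\draw (-0.45,0)--(3.45,0);
\node at (-0.65,0) {$\cdots$};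
\node at (3.65,0) {$\cdots$};
\foreach \i in {0,1,2,3} {\fill (\i,0) circle (2.4pt);}
\foreach \i in {0.5,1.5,2.5} {\draw[fill=white] (\i,0) circle (2.4pt);}
\node[above] at (0,0.12) {$\neg q$};
\node[above] at (0.5,0.12) {$e$};
\node[above] at (1,0.12) {$q$};
\node[above] at (1.5,0.12) {$b$};
\node[above] at (2,0.12) {$qb$};
\node[above] at (2.5,0.12) {$b^2$};
\node[above] at (3,0.12) {$qb^2$};
\node[below] at (0,-0.12) {\footnotesize $(-1,\infty)$};
\node[below] at (0.5,-0.12) {\footnotesize $(0,0)$};
\node[below] at (1,-0.12) {\footnotesize $(0,\infty)$};
\node[below] at (1.5,-0.12) {\footnotesize $(1,0)$};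
\node[below] at (2,-0.12) {\footnotesize $(1,\infty)$};
\node[below] at (2.5,-0.12) {\footnotesize $(2,0)$};
\node[below] at (3,-0.12) {\footnotesize $(2,\infty)$};
\end{tikzpicture}
\caption{Part of the chain $M=\mathbb Z\times(\mathbb R\cup\{\infty\})$, drawn as the
real line. The filled points $(m,\infty)$ are not invertible and are exactly the
$x\in M$ with $qx=x$, where $q=(0,\infty)$; every other point of the line is
invertible. The powers of $b=(1,0)$ and the points $qb^n$ alternate.}
\label{fig:U0}
\end{figure}

\begin{proposition}\label{prop:U0}
$\mathbf U_0$ is a left-continuous conjunctive uninorm with neutral element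
$e=(0,0)$. For $(m,x),(n,y)\in M$ its residuum is
\[
(m,x)\to(n,y)=\begin{cases}
(n-m,\;y-x)& \text{if }x,y<\infty,\\
(n-m,\;\infty)& \text{if }y=\infty,\\
(n-m-1,\;\infty)& \text{if }x=\infty,\ y<\infty;
\end{cases}
\]
moreover $\bot\to w=\top$ and $u\to\top=\top$ for all $u,w$, while $\top\to w=\bot$
for $w<\top$ and $u\to\bot=\bot$ for $u>\bot$.
\end{proposition}

\begin{proof}
Commutativity is clear from the definition. For associativity, a product with a
factor $\bot$ is $\bot$; otherwise a product with a factor $\top$ is $\top$; otherwise
it is computed in the monoid $\mathbb Z\times E$. The element $(0,0)$ is neutral, and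
$\bot*\top=\bot$ is conjunctivity.

\emph{Monotonicity.} Let $u\le u'$; we show $uw\le u'w$. If $u=\bot$ or $w=\bot$, the
left side is $\bot$. Otherwise also $u'\ne\bot$, and if $u'=\top$ or $w=\top$, the
right side is $\top$. There remains the case $u=(m,x)$, $u'=(m',x')$, $w=(n,z)$ in
$M$. If $m<m'$, then $m+n<m'+n$. If $m=m'$, then $x\le x'$, so $x+z\le x'+z$.

\emph{Residuum.} We determine the greatest element of $\{z':uz'\le w\}$. If $u=\bot$ or
$w=\top$, every $z'$ qualifies and the maximum is $\top$. If $u=\top$ and $w<\top$,
only $z'=\bot$ qualifies, because $\top z'=\top$ for $z'\ne\bot$. If $u\in M$ and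
$w=\bot$, only $z'=\bot$ qualifies, because $uz'>\bot$ for $z'>\bot$. Finally, let
$u=(m,x)$ and $w=(n,y)$ be in $M$. Then $z'=\bot$ qualifies and $z'=\top$ does not. For
$z'=(k,z)\in M$,
\[
(m,x)*(k,z)\le(n,y)\iff k<n-m\ \text{ or }\ (k=n-m\text{ and }x+z\le y).
\]
If $x,y<\infty$, then $x+z\le y$ means $z\le y-x$. If $y=\infty$, it holds for all
$z\in E$, and the largest is $\infty$. If $x=\infty$ and $y<\infty$, it holds for no
$z$, so the condition is $k\le n-m-1$, and the largest such element is
$(n-m-1,\infty)$.

Left-continuity now follows from Lemma~\ref{lem:leftcont}.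
\end{proof}

\begin{remark}\label{rem:choices}
The details of the construction matter. Suppose the gaps were filled from the other
side, by least elements $(m,-\infty)$ with $-\infty$ absorbing in
$\mathbb R\cup\{-\infty\}$. Then there would be no residuum: for
$u=w=(0,-\infty)$ the elements $z'$ of $\mathbb Z\times(\mathbb R\cup\{-\infty\})$ with
$uz'\le w$ are all $(k,z)$ with $k\le0$, and there is no greatest one. And $\mathbb Z$
cannot be replaced by $\mathbb R$: the lexicographic $\mathbb R\times E$ contains
uncountably many disjoint convex subsets $\{m\}\times\mathbb R$ with more than one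
point, so it has no order embedding into $[0,1]$.
\end{remark}

\section{Invertible elements: the idea as a rule}\label{sec:inv}

For a left-continuous conjunctive uninorm $*$ let
\[
G(*)=\{x\in[0,1]:\ xx'=e\text{ for some }x'\in[0,1]\}.
\]
This is an abelian group under $*$. For $g\in G(*)$ the map $x\mapsto gx$ is an order
automorphism of $[0,1]$, because it is monotone with monotone inverse
$x\mapsto g^{-1}x$. Hence $G(*)$ is a linearly ordered group. Membership in it is
expressible in the language of $\mathrm{UL}$:
\begin{equation}\label{eq:inv}
x\in G(*)\iff x\,\neg x\ge e .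
\end{equation}
Indeed, if $x\,\neg x\ge e$, then $x\,\neg x=e$ by \eqref{eq:neg}. Conversely,
if $xx'=e$, then $x'\le\neg x$, so $e=xx'\le x\,\neg x$.

Here is the idea of the paper in its smallest form. Suppose that $e\le x\le g$, where
$g$ is invertible and $x$ is not, as for $x=(0,\infty)$ and $g=(1,0)$ in $\mathbf U_0$.
Multiplying by $g$ gives $e\le x\le g\le xg\le g^2$. Here $xg$ is again not
invertible, since otherwise $x=(xg)g^{-1}$ would be. Continuing with $g^2,g^3,\dots$
we see that invertible and non-invertible elements alternate infinitely often. By
Lemma~\ref{lem:alt}, $G(*)$ has infinitely many components, so $*$ is not definable.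

The situation ``$e\le x\le g$ and $g$ invertible, but $x$ not'' is what is
forbidden by the rule
\[
(\mathrm C)\qquad \{\,t\to(p\,\&\,\neg p),\ \ r,\ \ r\to p\,\}\ \Big/\
t\to(r\,\&\,\neg r).
\]
A rule is \emph{valid over} $*$ if every evaluation into a standard algebra based on
$*$ that gives all its premises values $\ge e$ does the same for its conclusion.

\begin{theorem}\label{thm:inv}
\begin{itemize}
\item[(i)] For every left-continuous conjunctive uninorm $*$ the following are
equivalent:
 \begin{itemize}
 \item[(1)] $(\mathrm C)$ is valid over $*$;
 \item[(2)] $G(*)$ is convex in $[0,1]$;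
 \item[(3)] $G(*)=\{e\}$, or $G(*)$ is an open interval and
 $(G(*),*,\le)\cong(\mathbb R,+,\le)$.
 \end{itemize}
\item[(ii)] These conditions hold for every $*$ definable in
$\mathrm{L}\Pi_{\frac12}$, and more generally for every $*$ definable with parameters
in an o-minimal expansion of $(\mathbb R,<)$.
\item[(iii)] $(\mathrm C)$ is not derivable in $\mathrm{UL}$; it fails in
$\mathbf U_0$.
\end{itemize}
\end{theorem}

\begin{proof}
Write $G=G(*)$. By \eqref{eq:res} and \eqref{eq:inv}, (1) says exactly that for all
$x,g\in[0,1]$:
\begin{equation}\label{eq:C}
e\le x\le g\in G\ \text{ implies }\ x\in G .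
\end{equation}

(i) \emph{(2)$\Rightarrow$(1)} is clear from \eqref{eq:C}, since $e\in G$.

\emph{(1)$\Rightarrow$(2).} Let $g_1\le x\le g_2$ with $g_1,g_2\in G$. Then
$e\le xg_1^{-1}\le g_2g_1^{-1}\in G$, so $xg_1^{-1}\in G$ by \eqref{eq:C}, and
$x=(xg_1^{-1})g_1\in G$.

\emph{(3)$\Rightarrow$(2)} is clear.

\emph{(2)$\Rightarrow$(3).} Let $G\ne\{e\}$ be convex. First, $G$ is archimedean:
suppose $e<a$ and $a^n<b$ for all $n$, with $a,b\in G$. By the argument at the
beginning of Section~\ref{sec:U0}, $s=\sup_n a^n$ is not invertible, although
$e<s\le b$. This contradicts the convexity of $G$.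

By H\"older's theorem, an archimedean linearly ordered group is isomorphic, as an
ordered group, to a subgroup $H$ of $(\mathbb R,+)$. A nontrivial ordered group has no
greatest and no least element, so the convex set $G$ is an open interval. Hence its
order is dense, and every nonempty subset with an upper bound in $G$ has a supremum in
$G$; both properties
pass to $H$. A nontrivial subgroup of $\mathbb R$ is either cyclic, hence not densely
ordered, or dense in $\mathbb R$; so $H$ is dense in $\mathbb R$. Let
$\rho\in\mathbb R$ and let $\sigma$ be the supremum in $H$ of
$\{g\in H:g<\rho\}$, which is nonempty and bounded in $H$ by density.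
If $\sigma<\rho$, some $g\in H$ with $\sigma<g<\rho$ contradicts
that $\sigma$ is an upper bound. If $\sigma>\rho$, some $g\in H$ with $\rho<g<\sigma$
is a smaller upper bound. So $\rho=\sigma\in H$, and $H=\mathbb R$.

(ii) We verify \eqref{eq:C}. Suppose $e\le x\le g\in G$ but $x\notin G$. For $n\ge0$
(with $g^0=e$) we have $g^n\in G$ and $xg^n\notin G$, since otherwise
$x=(xg^n)g^{-n}\in G$. Multiplying $e\le x\le g$ by $g^n$ gives
$g^n\le xg^n\le g^{n+1}$, and both inequalities are strict because the outer elements
are in $G$ and the middle one is not. By Lemma~\ref{lem:alt}, $G$ has infinitely many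
convex components. But $G$ is first-order definable from $*$ with the parameter $e$,
which contradicts Lemma~\ref{lem:tame}.

(iii) In $\mathbf U_0$ let $v(p)=(1,0)$ and $v(r)=(0,\infty)$. Then
$v(\neg p)=(-1,0)$, so $v(p\,\&\,\neg p)=(0,0)=e$, and $e\le v(r)\le v(p)$. All three
premises have values $\ge e$. By Proposition~\ref{prop:U0},
$v(\neg r)=(0,\infty)\to(0,0)=(-1,\infty)$, so $v(r\,\&\,\neg r)=(-1,\infty)<e$ and the
conclusion has a value $<e$. By soundness, $(\mathrm C)$ is not derivable in
$\mathrm{UL}$.
\end{proof}

Since $(\mathrm C)$ has three premises, Theorem~\ref{thm:inv} already answers the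
question negatively. Theorem~\ref{thm:main} needs no premises at all.

\section{From the rule to a formula}\label{sec:formula}

\subsection*{The choice of the formula}

What can a formula without premises forbid? By \eqref{eq:res}, a disjunction
$\bigvee_i(\alpha_i\to\beta_i)$ has a value below $e$ if and only if
$v(\alpha_i)>v(\beta_i)$ for all $i$. So it can forbid systems of strict inequalities.
The difficulty is the premise ``$p$ is invertible'', that is, $d=e$ for
$d=b\,\neg b$, $b=v(p)$. Always $d\le e$, so this is an extreme case and not a strict
inequality. We replace it by a bound $d>y$ with some $y<e$. But the argument of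
Section~\ref{sec:inv} undoes multiplication by every power $g^n$. If $b$ takes the
place of $g$ and $\neg b$ that of $g^{-1}$, undoing $b^n$ leaves a factor
$b^n(\neg b)^n=d^n$, and the powers $d^n$ will in general decrease, possibly below $y$.

The remedy is to multiply by an idempotent $q$. If $qq=q$ and $qd>e$, then
\begin{equation}\label{eq:key}
q\,d^n=(qd)^n\ \ge\ qd\ >\ e\qquad(n\ge1),
\end{equation}
because the powers of an element $\ge e$ do not decrease. So a single strict
inequality, $qd>e$, controls all powers of $d$. By \eqref{eq:neg} it can be
written as $d>\neg q$.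

Idempotents $q\ge e$ need no premise either.

\begin{lemma}\label{lem:idem}
For every $s\in[0,1]$ the element $q=s\to s$ satisfies $q\ge e$ and $qq=q$.
\end{lemma}

\begin{proof}
From $es=s$ we get $e\le q$. From $qqs\le qs\le s$ we get $qq\le q$. Finally
$qq\ge qe=q$.
\end{proof}

So we use $r\to r$ in place of $r$, and forbid ``$q<b$ and $\neg q<d$''. This is
exactly the formula $\varphi$ of \eqref{eq:phi}: with $b=v(p)$, $q=v(r\to r)$ and
$d=b\,\neg b$,
\begin{equation}\label{eq:fail}
v(\varphi)<e\iff q<b\ \text{ and }\ \neg q<d
\iff q<b\ \text{ and }\ qd>e .
\end{equation}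

One change remains. As $b$ need no longer be invertible, we do not use $G(*)$ to
detect the alternation, but the set of fixed points
\[
R_q=\{x\in[0,1]:qx=x\}.
\]
It contains every $qb^n$, since $qq=q$. It contains no $b^n$, because $qb^n=b^n$ would
give $qd^n=d^n\le e$ after multiplication by $(\neg b)^n$, and \eqref{eq:key} excludes
this.

\subsection*{The alternation}

\begin{proposition}\label{prop:alt}
Let $*$ be a left-continuous conjunctive uninorm and let $v$ be an evaluation into a
standard $\mathrm{UL}$-algebra based on $*$ with $v(\varphi)<e$. Put $b=v(p)$ and
$q=v(r\to r)$. Then $q$ is an idempotent, $q>e$, and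
\[
b<qb<b^2<qb^2<b^3<\cdots,\qquad qb^n\in R_q,\quad b^n\notin R_q\quad(n\ge1).
\]
In particular $R_q$ has infinitely many convex components.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:idem}, $q$ is idempotent and $q\ge e$. Let $d=b\,\neg b$. By
\eqref{eq:neg} and monotonicity, $d\le e$, hence $d^n\le e$ for all $n\ge1$. By
\eqref{eq:fail}, $q<b$ and $qd>e$; so \eqref{eq:key} holds. If $q=e$, then
$qd=d\le e$, a contradiction; so $q>e$.

Let $n\ge1$. Then $qb^n\in R_q$ because $q(qb^n)=qb^n$. If $b^n\in R_q$, that is,
$qb^n=b^n$, multiplication by $(\neg b)^n$ gives $qd^n=d^n\le e$, contradicting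
\eqref{eq:key}. So $b^n\notin R_q$. From $e\le q<b$ we get
\[
b^n=eb^n\le qb^n\le b\,b^n=b^{n+1}.
\]
The middle element lies in $R_q$ and the outer two do not, so both inequalities are
strict. The last claim is Lemma~\ref{lem:alt} with $a_n=qb^n$ and $c_n=b^{n+1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(a) Let $*$ be definable in $\mathrm{L}\Pi_{\frac12}$. For each $q$, the set $R_q$ is
first-order definable from $*$ with the parameter $q$, so by Lemma~\ref{lem:tame} it
has finitely many convex components. By Proposition~\ref{prop:alt} no evaluation over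
$*$ gives $\varphi$ a value below $e$.

(b) In $\mathbf U_0$, with any $f$, let $v(r)=(0,\infty)$ and $v(p)=(1,0)$. By
Proposition~\ref{prop:U0}:
\begin{itemize}
\item $v(r\to r)=(0,\infty)$ and
$v(\neg(r\to r))=(0,\infty)\to(0,0)=(-1,\infty)$;
\item $v(p\to(r\to r))=(1,0)\to(0,\infty)=(-1,\infty)$;
\item $v(\neg p)=(1,0)\to(0,0)=(-1,0)$ and $v(p\,\&\,\neg p)=(0,0)$;
\item $v\bigl((p\,\&\,\neg p)\to\neg(r\to r)\bigr)=(0,0)\to(-1,\infty)=(-1,\infty)$.
\end{itemize}
Hence $v(\varphi)=(-1,\infty)<(0,0)=e$. By soundness $\nvdash_{\mathrm{UL}}\varphi$.

By (a) and (b), \eqref{eq:compl} restricted to definable uninorms fails for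
$\Gamma=\emptyset$.
\end{proof}

\begin{remark}
If $e=1$, then $v(r\to r)=1$ and the first disjunct of $\varphi$ has the value $1$, so
only uninorms with $e<1$ matter. Neither disjunct alone is valid over all definable
uninorms, as Example~\ref{ex:odds} shows. There, $v(r)=\frac12$ gives $q=\frac12$, and
any $v(p)>\frac12$ refutes the first disjunct. With $v(r)=1$ we get $q=1$ and
$\neg q=0$, and $v(p)=\frac12$ gives $d=\frac12>\neg q$, which refutes the second.
Only the joint failure is impossible.
\end{remark}

\section{How far the argument reaches}\label{sec:ext}

An \emph{axiomatic extension} $L$ of $\mathrm{UL}$ arises by adding axiom schemes; its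
\emph{standard algebras} are the standard $\mathrm{UL}$-algebras in which all its
axioms are valid. Let $\mathrm{IUL}$ be $\mathrm{UL}$ plus
$((\alpha\to f)\to f)\to\alpha$.

\begin{theorem}\label{thm:ext}
Let $L$ be any axiomatic extension of $\mathrm{UL}$ all of whose axioms are valid in
$\mathbf U_0$ for some choice of $f$ (the same for all axioms). Let $K$ be any class of
left-continuous conjunctive uninorms such that for every $*\in K$ and every idempotent
$q>e$ the set $R_q=\{x:q*x=x\}$ has finitely many convex components. Then $\varphi$ is
valid in all standard $\mathrm{UL}$-algebras with uninorm in $K$, but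
$\nvdash_L\varphi$. So $L$ is
not even weakly complete (that is, complete for $\Gamma=\emptyset$) with respect to
its standard algebras with uninorm in $K$. In particular:
\begin{itemize}
\item[(1)] $K$ may be the class of all left-continuous conjunctive uninorms definable,
with parameters, in any o-minimal expansion of $(\mathbb R,<)$, for example in
$\mathbb R_{\exp}$. Thus adding exponentials or arbitrary real constants does not help.
\item[(2)] $L$ may be $\mathrm{UL}$, $\mathrm{IUL}$, or $\mathrm{IUL}$ plus
$t\leftrightarrow f$.
\item[(3)] For $L=\mathrm{UL}$ one variable suffices: the formula $\varphi[r:=f]$ is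
valid in all standard $\mathrm{UL}$-algebras with uninorm in $K$ but is not a theorem
of $\mathrm{UL}$.
\end{itemize}
\end{theorem}

\begin{proof}
By Proposition~\ref{prop:alt}, an evaluation refuting $\varphi$ over $*\in K$ would
give an idempotent $q>e$ such that $R_q$ has infinitely many convex components. So
$\varphi$ is valid over $K$. Choose $f$ such that the axioms of $L$ are valid in
$\mathbf U_0$ with this $f$, and let $\Gamma_L$ be the set of all substitution
instances of these axioms. They all have values $\ge e$ under every evaluation into
this algebra. If $\vdash_L\varphi$, then $\Gamma_L\vdash_{\mathrm{UL}}\varphi$, and by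
soundness $\varphi$ would be valid in the algebra. But the evaluation in the proof of
Theorem~\ref{thm:main}(b) refutes $\varphi$ there, whatever $f$ is. So
$\nvdash_L\varphi$.

(1) $R_q$ is definable with parameters, so Lemma~\ref{lem:tame} applies.

(2) For $\mathrm{UL}$ there is nothing to check. In $\mathbf U_0$ let $f=e$. Then
$t\leftrightarrow f$ is valid, and $x\to f$ is $\neg x$. By
Proposition~\ref{prop:U0}, $\neg(m,x)=(-m,-x)$ for $x<\infty$,
$\neg(m,\infty)=(-m-1,\infty)$, $\neg\bot=\top$ and $\neg\top=\bot$. Hence
$\neg\neg u=u$ for all $u$; for instance
$\neg\neg(m,\infty)=\bigl(-(-m-1)-1,\infty\bigr)=(m,\infty)$. So the axiom of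
$\mathrm{IUL}$ is valid.

(3) $\varphi[r:=f]$ is a substitution instance of $\varphi$, so it is valid over $K$.
In $\mathbf U_0$ with $f=(0,\infty)$ it is refuted by $v(p)=(1,0)$, by the computation
in the proof of Theorem~\ref{thm:main}(b). By soundness it is not a theorem of
$\mathrm{UL}$.
\end{proof}

Thus the standard $\mathrm{UL}$-algebras with definable uninorms have a finite
consequence relation strictly stronger than $\vdash_{\mathrm{UL}}$
(Theorem~\ref{thm:inv}), and also strictly more valid formulas than $\mathrm{UL}$ has
theorems (Theorem~\ref{thm:main}).

\begin{thebibliography}{1}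
\bibitem{FDI}
\emph{Functional Definability Issues in Logics Based on Triangular Norms},
\url{https://www.iiia.csic.es/media/publications/MONOG_28_E.MARCHIONI.pdf}.
\end{thebibliography}

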